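# Decidability of the expanding product $\mathbf{K4.3}^{\text{exp}}\mathbf{Diff}$

## 1. Growing populations: states, segments, transition sets

Picture a population that evolves along a linear order of times. Individuals never disappear, and new ones may be born at any time. At each time every living individual carries a label from a finite set. The object on which everything below turns is the statement

> the population can pass from label counts $c$ to label counts $c'$ so that each individual alive at the start changes its label by a pair in $P$, and any prescribed pair of $P$ can be made to occur.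

We write $c\to_Pc'$ for it. We now make it precise, and then say what it is for.

Formulas are built from variables with $\neg,\wedge,\Diamond,\Diamond_1$, where $\Diamond$ abbreviates $\Diamond_0$; the boxes and other connectives are abbreviations. Read $\Diamond\psi$ as "this individual has $\psi$ at some strictly later time" and $\Diamond_1\psi$ as "at this time some other living individual has $\psi$". Sections 2 and 4 connect this reading with Kripke semantics. Fix a formula $\varphi$ and let $\Sigma$ be the set of its subformulas. Let $\hat{\mathbb N}=\mathbb N\cup\{\infty\}$ with the usual order and addition; as a cardinality, $\infty$ means $\aleph_0$.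

**Definition (types).** A type is a set $t\subseteq\Sigma$ such that, for formulas in $\Sigma$, $\neg\psi\in t\Leftrightarrow\psi\notin t$ and $\psi\wedge\chi\in t\Leftrightarrow\psi,\chi\in t$. The finite set of types is $T$. Put $t^\Diamond=\{\psi:\Diamond\psi\in t\}$; these are the promises made by $t$.

**Definition (states).** A state is a function $c:T\to\hat{\mathbb N}$, $c\ne0$, such that for all $t$ with $c(t)>0$ and all $\Diamond_1\psi\in\Sigma$: $\Diamond_1\psi\in t$ iff, in a multiset with counts $c$, an element of type $t$ has another element whose type contains $\psi$. States are ordered pointwise, and $\mathrm{supp}\,c=\{t:c(t)>0\}$.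

The condition only asks whether $\sum_{t'\ni\psi}c(t')$ is at least $1$ (if $\psi\notin t$) or at least $2$ (if $\psi\in t$). So being a state depends only on the pointwise minimum $\min(c,2)$.

**Example A.** Let $\Sigma=\{p,\Diamond p\}$. There are no Boolean conditions, so there are four types:
$$\mathsf n=\emptyset,\quad \mathsf o=\{p\},\quad \mathsf g=\{\Diamond p\},\quad \mathsf h=\{p,\Diamond p\}.$$
Every nonzero $c$ is a state. We write states as formal sums, such as $2\mathsf g+\infty\mathsf n$.

**Example B.** Let $\Sigma=\{p,\Diamond_1p\}$. The states fall into three groups, according to whether nobody, exactly one individual, or at least two individuals have $p$: they are $m\cdot\emptyset$ with $m\ge1$; $1\cdot\{p\}+m\cdot\{\Diamond_1p\}$ with $m\ge0$; and $m\cdot\{p,\Diamond_1p\}+m'\cdot\{\Diamond_1p\}$ with $m\ge2$, $m'\ge0$.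

**Definition (models, $\mathrm{Sat}$).** A model is $(W,(D_w),(\tau_w))$, where $W$ is a countable strict linear order with least element $a$, the $D_w$ are nonempty countable sets with $w<v\Rightarrow D_w\subseteq D_v$, and $\tau_w:D_w\to T$, such that

- (M1) for each $w$, the counting function $c_w(t)=|\{x\in D_w:\tau_w(x)=t\}|$ is a state;
- (M2) for $\Diamond\psi\in\Sigma$ and $x\in D_w$: $\Diamond\psi\in\tau_w(x)$ iff $\psi\in\tau_v(x)$ for some $v>w$.

$\mathrm{Sat}$ is the set of initial states $c_a$ of models.

**Definition (segments).** A segment from $c$ to $c'$ is $(I,(D_u),(\tau_u))$, where $I$ is a countable strict linear order with least element $a$ and greatest element $b>a$, the $D_u$ are nonempty, countable and expanding, $\tau_u:D_u\to T$, all counting functions $c_u$ are states, $c_a=c$, $c_b=c'$, and for $u<b$, $x\in D_u$, $\Diamond\psi\in\Sigma$: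
$$\Diamond\psi\in\tau_u(x)\iff\psi\in\tau_v(x)\text{ for some }v\in(u,b],\ \text{ or }\ \Diamond\psi\in\tau_b(x).$$
Its transition set is $\mathrm{Tr}=\{(\tau_a(x),\tau_b(x)):x\in D_a\}$.

So inside a segment every promise is kept or handed over to the last point. Only individuals alive at $a$ contribute to $\mathrm{Tr}$; those born later do not.

**(1)** *In models and segments, for $u<v$, $x\in D_u$, $\Diamond\psi\in\Sigma$: if $\psi\in\tau_v(x)$ or $\Diamond\psi\in\tau_v(x)$, then $\Diamond\psi\in\tau_u(x)$.*

In a model, $\Diamond\psi\in\tau_v(x)$ gives $v'>v>u$ with $\psi\in\tau_{v'}(x)$; use (M2) at $u$. In a segment with $v<b$, $\Diamond\psi\in\tau_v(x)$ gives $\psi\in\tau_{v'}(x)$ for some $v'\in(v,b]$ or $\Diamond\psi\in\tau_b(x)$, and either gives $\Diamond\psi\in\tau_u(x)$. The remaining cases are read off the conditions directly.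

**Definition (judgments and validity).** (A) $c\to_Pc'$, with $c,c'$ states and $\emptyset\ne P\subseteq T\times T$, is valid if for every $p\in P$ there is a segment from $c$ to $c'$ with $p\in\mathrm{Tr}\subseteq P$. (B) $\vdash c$, with $c$ a state, is valid if $c\in\mathrm{Sat}$.

In Example A take $c=1\mathsf g$, $c'=1\mathsf o+1\mathsf g$, $P=\{(\mathsf g,\mathsf o),(\mathsf g,\mathsf g)\}$. On two points $a<b$ the single individual can move to $\mathsf o$ while an individual of type $\mathsf g$ is born, or move to $\mathsf g$ while one of type $\mathsf o$ is born. So $c\to_Pc'$ is valid. No single segment realizes both pairs, since there is only one individual at the start; this is why the definition asks for one segment per pair.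

What these judgments are for: deciding satisfiability in expanding products. We shall see that $\varphi$ is satisfiable iff some $c\in\mathrm{Sat}$ has a type containing $\varphi$ in its support. We shall then write down a calculus, with finite derivations, for judgments of both kinds, and prove that $\vdash c$ is derivable exactly when $c\in\mathrm{Sat}$. For $c\to_Pc'$ we need, and prove, only that derivable judgments are valid.

## 2. Expanding products and the two theorems

A relation $R$ is weakly connected if $xRy\wedge xRz$ implies $y=z$, $yRz$ or $zRy$. A fork $x\to y$, $x\to z$ with $y,z$ distinct and unrelated is not weakly connected. A strict linear order is, and so is a set with the universal relation. A relation $S$ is a pseudo-equivalence if it is symmetric and $xSy\wedge ySz$ implies $xSz$ or $x=z$. The relation $\ne$ on a set is one, and so is an equivalence relation. Mixtures occur: on $\{x,y\}$ the pairs $(x,y),(y,x),(x,x)$ form one, with $y$ irreflexive.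

$\mathbf{K4.3}$ is the unimodal logic of all frames with a transitive, weakly connected relation, and $\mathbf{Diff}$ that of all frames with a pseudo-equivalence. For a class of bimodal frames $\langle W,R_0,R_1\rangle$, $\mathrm{Log}$ of the class is the set of formulas valid in every frame of it.

**Definition (expanding products).** Given $\mathfrak F=\langle W,R\rangle$, $\mathfrak G=\langle U,S\rangle$ and sets $D_w\subseteq U$ with $wRv\Rightarrow D_w\subseteq D_v$, the expanding product frame has points $(w,x)$ with $w\in W$, $x\in D_w$, and relations
$$(w,x)R_0(v,y)\iff wRv\text{ and }x=y,\qquad (w,x)R_1(v,y)\iff w=v\text{ and }xSy.$$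
$\mathbf{K4.3}^{\text{exp}}\mathbf{Diff}$ is $\mathrm{Log}$ of all expanding product frames of $\mathfrak F,\mathfrak G$ with $\mathfrak F$ transitive and weakly connected and $\mathfrak G$ a pseudo-equivalence frame.

For example, let $W=\{0<1\}$, $U=\{x,y\}$ with $\ne$, $D_0=\{x\}$, $D_1=\{x,y\}$. The points are $(0,x),(1,x),(1,y)$; the second individual is born at time $1$.

The question, posed in the volume "Computer Science Logic 2013", is whether this logic is decidable. As context, the following is known. The constant-domain logic $\mathbf{K4.3}\times\mathbf{Diff}$ (all $D_w=U$) is undecidable. Moreover, no bimodal logic between $[\mathbf{K4.3},\mathbf{Diff}]$ and $\mathbf{K4.3}\times\mathbf{Diff}$ is decidable, where $[\mathbf{K4.3},\mathbf{Diff}]$ is the logic of all frames with $R_0$ transitive and weakly connected, $R_1$ a pseudo-equivalence, and $R_0,R_1$ commuting.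

**Theorem 1.** $\mathbf{K4.3}^{\text{exp}}\mathbf{Diff}$ is decidable.

**Theorem 2 (supplements, not needed for Theorem 1).**

1. $\mathbf{K4.3}^{\text{exp}}\mathbf{Diff}$ is the logic of all expanding products of $\langle\alpha,<\rangle$, $0<\alpha<\omega^\omega$ an ordinal, with $\langle\omega,\ne\rangle$. Hence for every class $\mathcal K$ of transitive weakly connected frames containing all these $\langle\alpha,<\rangle$, the logic of expanding products of $\mathcal K$-frames with pseudo-equivalence frames is this same decidable logic.
2. The bound is sharp: for every $k\ge1$ there is a formula satisfiable in an expanding product of a well-order with a frame $\langle U,\ne\rangle$, but in no expanding product of an ordinal $\alpha\le\omega^k$ with a pseudo-equivalence frame.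
3. Decidability persists if ($\Diamond_1$ being read as "some other element of the current domain") all counting modalities $\mathsf E_n$, "at least $n$ elements of the current domain satisfy …", are added.
4. Decidability persists if $\mathbf{K4.3}$-frames are replaced by serial, or by reflexive, transitive weakly connected frames.

"Satisfiable" means satisfiable in an expanding product frame as in the definition, unless said otherwise. A formula $\chi$ is in the logic iff $\neg\chi$ is unsatisfiable. The plan is to show that both the unsatisfiable and the satisfiable formulas are recursively enumerable (r.e.). The first comes from first-order completeness, the second from the calculus.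

## 3. Births, infinite populations and limit times in small formulas

Write $\mathsf A\psi=\psi\wedge\Box_1\psi$ and $\mathsf E\psi=\psi\vee\Diamond_1\psi$.

**One birth.** The formula $\Diamond_1\Diamond_0p\to\Diamond_0\Diamond_1p$ is valid: if $xSy$ with $x,y\in D_w$ and $p$ holds at $(v,y)$ with $wRv$, then $x\in D_w\subseteq D_v$, so $\Diamond_1p$ holds at $(v,x)$. On the other hand $\neg\Diamond_1\top\wedge\Diamond_0\Diamond_1\top$ holds at $(0,x)$ in the three-point frame of Section 2. With constant domains it is unsatisfiable, because a companion at a later time is already there now.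

**An infinite population.** A sensible first attempt is to search finite frames. Let $\theta=\Diamond_0\top\wedge\mathsf Ee\wedge(e\to\Box_0\neg e)$ and $\varphi_\infty=\mathsf A\theta\wedge\Box_0\mathsf A\theta$. It is satisfiable: take time $\langle\omega,<\rangle$, $D_n=\{0,\dots,n\}$ with relation $\ne$, and $e$ true exactly at the points $(n,n)$. Suppose it holds at $(w_0,x_0)$ in any expanding product as in Section 2. The conjunct $\Diamond_0\top$ gives $w_0Rw_1Rw_2\cdots$, and by transitivity $w_iRw_j$ for $i<j$. By $\mathsf Ee$ at $(w_i,x_0)$ there is $y_i\in D_{w_i}$, equal to $x_0$ or an $S$-successor of it, with $e$ at $(w_i,y_i)$. As $\theta$ holds there too, $e$ fails at $(w_j,y_i)$ for $j>i$, so $y_j\ne y_i$. Hence infinitely many elements are needed, and a search through finite expanding products misses $\varphi_\infty$.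

**A limit time.** A second attempt is to describe time, made a strict linear order, as a finite chain of single steps between states. Let $\theta'=(l\to\mathsf Al)\wedge(\neg l\to\mathsf E\Diamond p)\wedge(l\to\neg p\wedge\neg\Diamond p)$ and $\lambda=\neg l\wedge\Diamond l\wedge\mathsf A\theta'\wedge\Box_0\mathsf A\theta'$. It is satisfiable on time $\omega+1$ with a single individual: let $l$ hold exactly at time $\omega$ and $p$ exactly at the times $n<\omega$. Suppose $\lambda$ holds at the least time of an expanding product of a strict linear order with some $\langle U,\ne\rangle$, and suppose an $l$-time $w$ were the immediate successor of a $\neg l$-time $u$. At $u$ some $y$ has $\Diamond p$, so $p$ holds of $y$ at some $v\ge w$. But $l$ holds at $(w,y)$, so $\neg p\wedge\neg\Diamond p$ holds there, a contradiction. On a finite strict linear order the first $l$-time would be such a $w$. So a calculus has to be able to jump to a limit time, and at the limit it must know what becomes of each individual. That is the task of Section 7.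

## 4. Reduction to models over strict linear orders

We use two textbook facts. Truth at a point is unchanged on passing to a part of the frame that contains the point and is closed under $R_0,R_1$ (a generated part). And if $f$ is a p-morphism, that is, each $R_i$-edge is mapped to an $R_i$-edge, and each $R_i$-edge from $f(z)$ to $z'$ lifts to an $R_i$-edge from $z$ to some $z''$ with $f(z'')=z'$, then pulling a valuation back along $f$ preserves truth.

**Lemma 1.** $\varphi$ is satisfiable iff it is satisfiable at a point $(a,x)$ of a model on an expanding product of a strict linear order $(W,<)$ with least element $a$ and some $(U,\ne)$.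

*Proof.* ($\Leftarrow$) Strict linear orders are transitive and weakly connected, and $\ne$ is a pseudo-equivalence.

($\Rightarrow$) Let $\varphi$ hold at $(w_0,x_0)$ over $(W,R)$, $(U,S)$, $(D_w)$.

**Part 1 (cutting down to the root).** The purpose is to make everything comparable. Let $W_0=\{w_0\}\cup R[w_0]$, $U_0=\{x_0\}\cup S[x_0]$, and use the domains $D_w\cap U_0$. The points $(w,x)$ with $w\in W_0$, $x\in D_w\cap U_0$ are closed under $R_0$, by transitivity of $R$. They are closed under $R_1$: if $x_0SxSy$ then $x_0Sy$ or $y=x_0$. Note $x_0\in D_w$ for all $w\in W_0$. Moreover $ySz$ for all distinct $y,z\in U_0$: if one of them is $x_0$ use symmetry, and otherwise $ySx_0Sz$ and $y\ne z$ give $ySz$.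

**Part 2 (unrolling clusters of time).** The purpose is to get a strict linear order. On $W_0$ any two distinct points are $R$-related in some direction, so "$u=v$ or $uRv$" is a total preorder. Its classes are linearly ordered, and $uRv$ whenever $u$ is in an earlier class than $v$. A class is either one irreflexive point or a cluster, on which $R$ is universal. Replace each cluster $Z$ by $\omega\times Z$, ordered lexicographically with respect to some linear order of $Z$. This gives a strict linear order $W_1$ and a surjection $g:W_1\to W_0$ with
$$i<j\Rightarrow g(i)Rg(j),\qquad g(i)Rv\Rightarrow\exists j>i\ \ g(j)=v.$$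
For the second property with $v$ in the cluster of $g(i)$, take $j$ in the next copy; if $v$ lies in a later class, any preimage will do. Choose $i_0$ with $g(i_0)=w_0$ and restrict to $\{i_0\}\cup\{j:j>i_0\}$. Both properties persist, and $i_0$ is now least.

**Part 3 (doubling reflexive elements).** The purpose is to turn $S$ into $\ne$. Replace each $S$-reflexive $y\in U_0$ by two copies, giving $h:U_1\to U_0$. Then $y\ne z\Rightarrow h(y)Sh(z)$: if $h(y)=h(z)$, then $y,z$ are the two copies of a reflexive element; otherwise use Part 1. And $h(y)Sz\Rightarrow\exists y'\ne y$ with $h(y')=z$: if $z=h(y)$ it is reflexive and $y'$ is the other copy.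

**Part 4 (the p-morphism).** Put $D'_i=h^{-1}(D_{g(i)}\cap U_0)$. These expand along $<$. The map $(i,y)\mapsto(g(i),h(y))$ preserves both relations by the first properties of $g$ and $h$. If $(g(i),h(y))R_0(v,h(y))$ with $v\in W_0$, take $j>i$ with $g(j)=v$; then $y\in D'_j$. If $(g(i),h(y))R_1(g(i),z)$, take $y'\ne y$ with $h(y')=z$; then $y'\in D_i'$. So it is a p-morphism into the generated part, and $(w_0,x_0)$ is the image of some $(i_0,y)$. Pull back the valuation. $\square$

**First-order description.** Let $\Theta$ be the finite theory with sorts time and element and symbols $a$, $<$, $D(w,x)$, $P_t(w,x)$ $(t\in T)$ saying: $<$ is a strict linear order with least element $a$; $\forall w\exists x\,D(w,x)$; $w<v\wedge D(w,x)\to D(v,x)$; $P_t(w,x)\to D(w,x)$; $D(w,x)$ implies that exactly one $P_t(w,x)$ holds; for $t\in T$, $\Diamond_1\psi\in\Sigma$,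
$$\forall w\forall x\Big(D(w,x)\wedge P_t(w,x)\to(\neg)\,\exists y\big(y\ne x\wedge D(w,y)\wedge\bigvee_{t'\ni\psi}P_{t'}(w,y)\big)\Big),$$
without the negation if $\Diamond_1\psi\in t$ and with it otherwise; and for $t\in T$, $\Diamond\psi\in\Sigma$,
$$\forall w\forall x\Big(D(w,x)\wedge P_t(w,x)\to(\neg)\,\exists v\big(w<v\wedge\bigvee_{t'\ni\psi}P_{t'}(v,x)\big)\Big),$$
without the negation if $\Diamond\psi\in t$ and with it otherwise. The first family is (M1), the second (M2). So the countable structures satisfying $\Theta$ are exactly the models, up to irrelevant elements outside all domains.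

**(2)** *$\varphi$ is satisfiable iff there are $c\in\mathrm{Sat}$ and $t\ni\varphi$ with $c(t)>0$.*

*Proof.* If $\varphi$ is satisfiable, take the model of Lemma 1 with $\varphi$ true at $(a,x)$, and let $P_t(w,y)$ hold iff $y\in D_w$ and $t$ is the set of formulas of $\Sigma$ true at $(w,y)$. Every $D_w$ contains $x$, so $\Theta$ holds, and so does $\exists x(D(a,x)\wedge\bigvee_{t\ni\varphi}P_t(a,x))$. A countable elementary substructure is a model as required. Conversely, given a model, let $U=\bigcup_wD_w$ with $\ne$, and make a variable $p\in\Sigma$ true at $(w,x)$ iff $p\in\tau_w(x)$. By induction on $\psi\in\Sigma$, $\psi$ is true at $(w,x)$ iff $\psi\in\tau_w(x)$: the Boolean cases hold by the definition of types, $\Diamond_1$ by (M1), $\Diamond$ by (M2). $\square$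

**(3)** *The set of unsatisfiable formulas is r.e.*

Indeed $\Theta\cup\{\exists x(D(a,x)\wedge\bigvee_{t\ni\varphi}P_t(a,x))\}$ is computed from $\varphi$, and by (2) and Löwenheim–Skolem it has a structure satisfying it iff $\varphi$ is satisfiable. By the completeness theorem, unsatisfiability means that a contradiction is provable.

**(4)** *$c_u\in\mathrm{Sat}$ for every point $u$ of every model,* since restricting to $\{w:w\ge u\}$ gives a model: (M1) concerns one time, and (M2) only looks ahead.

## 5. Suprema of initial states and the finite set $\mathrm{Max}$

There are infinitely many states. This section shows that finitely many of them control all of $\mathrm{Sat}$. We use Dickson's lemma in two forms. Every sequence in $\hat{\mathbb N}^T$ has a nondecreasing subsequence: $\hat{\mathbb N}$ is well-ordered, so in one coordinate pick an index with the least value, then a later index with the least value among later ones, and so on; then treat the coordinates one after another. Consequently every antichain in $\hat{\mathbb N}^T$ is finite.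

**Lemma 2.** (i) If $c\in\mathrm{Sat}$ and $c'\le c$ is a state, then $c'\in\mathrm{Sat}$. (ii) If $c_0\le c_1\le\cdots$ are in $\mathrm{Sat}$, then $\sup c_i\in\mathrm{Sat}$. (iii) The set $\mathrm{Max}$ of maximal elements of $\mathrm{Sat}$ is finite, and each $c\in\mathrm{Sat}$ lies below some $C\in\mathrm{Max}$.

*Proof.* (i) Delete elements from $D_a$ only, so as to reach counts $c'$, and leave all later domains unchanged. Domains still expand; the deleted individuals are merely born later, if there are later times. (M1) holds at $a$ as $c'$ is a state, and (M2) for the remaining points is unaffected.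

(ii) $\min(c_i,2)$ is eventually constant, so $c=\sup c_i$ is a state. Consider $\Theta$ together with "exactly $c(t)$ elements have type $t$ at $a$" for each $t$ with $c(t)<\infty$, and "at least $n$ elements have type $t$ at $a$", $n\in\mathbb N$, for each $t$ with $c(t)=\infty$. Every finite part holds in a model with initial state $c_i$ for large $i$. By compactness and Löwenheim–Skolem there is a countable structure satisfying all of it, hence a model with initial state $c$.

(iii) Let $L$ be a nonempty chain in $\mathrm{Sat}$ with pointwise supremum $c$. For each $n$ and $t$ some element of $L$ has $t$-value $\ge\min(c(t),n)$; the largest of these finitely many elements (over $t\in T$) has this for all $t$. Taking running maxima over $n$ gives a nondecreasing sequence in $L$ with supremum $c$, so $c\in\mathrm{Sat}$ by (ii). Zorn's lemma, applied to the part of $\mathrm{Sat}$ above a given $c$, gives the second claim. $\mathrm{Max}$ is an antichain, hence finite. $\square$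

In Example A each individual can follow its type on the times $0<1$ ($p$ at time $1$ iff $\Diamond p$ is promised at $0$), so $\mathrm{Sat}$ contains all states, and $\mathrm{Max}=\{\infty\mathsf n+\infty\mathsf o+\infty\mathsf g+\infty\mathsf h\}$. In Example B one-point models realize all states, and $\mathrm{Max}$ has three elements:
$$\infty\cdot\emptyset,\qquad 1\cdot\{p\}+\infty\cdot\{\Diamond_1p\},\qquad \infty\cdot\{p,\Diamond_1p\}+\infty\cdot\{\Diamond_1p\}.$$

Part (i) is where births enter, and its constant-domain analogue is false. Let $\theta=\Diamond_1p\wedge\Diamond_1\neg p$ and let $\Sigma$ be the set of subformulas of $\Diamond\theta$. Let three individuals be present at all four times $a<b_1<b_2<b_3$, all with $\neg p$ at $a$; at $b_i$ let exactly one of the two individuals other than the $i$-th have $p$. Then the $i$-th individual has $\theta$ at $b_i$. All three have the same type $t$ at $a$, containing $\neg p,\Diamond_1\neg p,\Diamond\theta$ but neither $\Diamond_1p$ nor $\theta$. So the state $3t$ is initial with constant domains. The function $2t$ is also a state. But with constantly two individuals nobody ever has $\theta$, so $2t$ is not initial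 with constant domains.

## 6. Gluing, and seven rules

**Gluing.** Let a segment from $c$ to $c'$ with last point $b$ be given, and a second structure with first point $b'$, which is a segment from $c'$ to $c''$ or a model with initial state $c'$. Both the last domain $D_b$ of the first and the first domain of the second have counts $c'$, so there is a type-preserving bijection $f$ between them, and $f$ may be chosen to send a given element to a given element of the same type. Identify $b$ with $b'$ and $x\in D_b$ with $f(x)$, and rename the elements of the second structure not in its first domain so that they are not in $D_b$. (All elements of the first segment lie in $D_b$.) The result is a segment from $c$ to $c''$, respectively a model with initial state $c$. Indeed domains expand and all counting functions are states. At points $u\ge b$ the condition is that of the second structure. For $u<b$ the first segment condition reduces $\Diamond\psi\in\tau_u(x)$ to "$\psi\in\tau_v(x)$ for some $v\in(u,b]$, or $\Diamond\psi\in\tau_b(x)$", and the condition of the second structure at its first point evaluates $\Diamond\psi\in\tau_b(x)$ as required.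

For relations put $P'\circ P=\{(t,r):\exists s\,((t,s)\in P,\ (s,r)\in P')\}$ and $R[t]=\{t':(t,t')\in R\}$.

**(5)** *If $c\to_Pc'$ is valid, then $P\subseteq\mathrm{supp}\,c\times\mathrm{supp}\,c'$, every $t\in\mathrm{supp}\,c$ is in the domain of $P$, and $(t,t')\in P$ implies $\psi\in t^\Diamond$ whenever $\Diamond\psi\in\Sigma$ and ($\psi\in t'$ or $\Diamond\psi\in t'$). In particular $t'^\Diamond\subseteq t^\Diamond$.*

Each $p\in P$ is a transition of a segment from $c$ to $c'$, which gives the first claim, and by (1) the third. As $P\ne\emptyset$, there is a segment with $\mathrm{Tr}\subseteq P$, and an element of type $t$ at its first point contributes a pair $(t,\cdot)$ to $P$.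

Write $t\blacktriangleright t'$ if for all $\Diamond\psi\in\Sigma$: $\Diamond\psi\in t\iff(\psi\in t'$ or $\Diamond\psi\in t')$. This is the segment condition for two consecutive points. In Example A, $\mathsf g$ and $\mathsf h$ are in relation $\blacktriangleright$ to exactly $\mathsf o,\mathsf g,\mathsf h$, and $\mathsf n$ and $\mathsf o$ to exactly $\mathsf n$.

**The seven rules.**

- Step: $c\to_Pc'$, if for each $p\in P$ there is $M:T\times T\to\hat{\mathbb N}$ with row sums $c$, column sums $\le c'$, $p\in\mathrm{supp}\,M\subseteq P$, and $t\blacktriangleright t'$ for all $(t,t')\in\mathrm{supp}\,M$.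
- Comp: from $c\to_Pc'$, $c'\to_{P'}c''$ infer $c\to_{P'\circ P}c''$ (if $P'\circ P\ne\emptyset$).
- Union: from $c\to_Pc'$, $c\to_{P'}c'$ infer $c\to_{P\cup P'}c'$.
- Up: from $c\to_Pc'$ infer $c\to_Pc''$ if $c''\ge c'$ is a state.
- End: $\vdash c$ if $t^\Diamond=\emptyset$ for all $t\in\mathrm{supp}\,c$.
- Next: from $c\to_Pc'$, $\vdash c'$ infer $\vdash c$.
- Down: from $\vdash c'$ infer $\vdash c$ if $c\le c'$ is a state.

In Example A, Step gives $1\mathsf g\to_{\{(\mathsf g,\mathsf o)\}}1\mathsf o$, End gives $\vdash1\mathsf o$, and Next gives $\vdash1\mathsf g$.

**Lemma 3.** Each of the seven rules leads from valid judgments to a valid judgment.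

*Proof.* Step: given $p\in P$ and its $M$, take two points $a<b$ and an initial domain with counts $c$, let $M(t,t')$ elements move from $t$ to $t'$, and let elements be born at $b$ to reach $c'$, which is possible as the column sums are $\le c'$. The condition $t\blacktriangleright t'$ is the segment condition at $a$, and $\mathrm{Tr}=\mathrm{supp}\,M$.

Comp: for $(t,r)\in P'\circ P$ choose $s$ with $(t,s)\in P$, $(s,r)\in P'$. Take a segment realizing $(t,s)$ by $x$ with all transitions in $P$, and one realizing $(s,r)$ by $y$ with all transitions in $P'$. Glue them with $f(x)=y$. All transitions of the result lie in $P'\circ P$, and $(t,r)$ occurs. (By (5), $P'\circ P\ne\emptyset$ holds automatically.)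

Union: a segment with $p\in\mathrm{Tr}\subseteq P$ has $\mathrm{Tr}\subseteq P\cup P'$, and similarly for $P'$. Up: let further elements be born at $b$. The conditions at $u<b$ concern only elements of $D_u$, so they and $\mathrm{Tr}$ are unchanged. End: a one-point model. Next: glue a segment to a model. Down: Lemma 2(i). $\square$

## 7. Loops repeated $\omega$ times: terminal classes, recurrence and fates

A loop $C\to_RC$ can be repeated $\omega$ times. The naive rule "from $C\to_RC$ infer $\vdash C$" breaks at the following point. In Example A, $\mathsf g\blacktriangleright\mathsf g$, so Step gives $1\mathsf g\to_{\{(\mathsf g,\mathsf g)\}}1\mathsf g$. Repeating this two-point segment gives an $\omega$-chain in which the individual promises $p$ at every time and never has $p$. Each finite part is a segment, but (M2) fails for the whole. So we must know which promises can be kept again and again along loops.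

**Definition ($\omega$-data).** $\omega$-data consist of a judgment $C\to_RC$ with $R\circ R\subseteq R$ which satisfies the conclusions of (5) (this is automatic if it is valid), and finitely many pairs of judgments $C\to_{P_j}F_j$, $F_j\to_{P'_j}C$ with $P'_j\circ P_j\subseteq R$ ($j\in J$; $J=\emptyset$ is allowed).

Let $Q=\mathrm{supp}\,C$. So $R$ is a transitive relation on $Q$ with domain $Q$.

**Definition (terminal classes).** A terminal class is a minimal nonempty $\mathcal T\subseteq Q$ closed under $R$.

For $t\in\mathcal T$ the set $R[t]\subseteq\mathcal T$ is nonempty, and closed under $R$ by transitivity, so $R[t]=\mathcal T$. Distinct terminal classes are disjoint, because their intersection is closed. For every $t\in Q$ the nonempty closed set $R[t]$ includes a terminal class. By (5), $t'^\Diamond\subseteq t^\Diamond$ along $R$; as any two elements of $\mathcal T$ are $R$-related both ways, $t^\Diamond$ is constant on $\mathcal T$. Call it $\Phi_{\mathcal T}$. Let $k_{\mathcal T}=\sum_{t\in\mathcal T}C(t)\ge1$ and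
$$\mathrm{Rec}_{\mathcal T}=\{\psi\in\Phi_{\mathcal T}:\exists j\in J\ \exists(t,s)\in P_j,\ t\in\mathcal T,\ \psi\in s\},\qquad\Psi_{\mathcal T}=\Phi_{\mathcal T}\setminus\mathrm{Rec}_{\mathcal T}.$$
The promises in $\mathrm{Rec}_{\mathcal T}$ can be kept on a detour through some $F_j$; those in $\Psi_{\mathcal T}$ remain open.

For instance, in Example A let $C=\infty\mathsf g+\infty\mathsf n$ and $R=\{(\mathsf g,\mathsf g),(\mathsf g,\mathsf n),(\mathsf n,\mathsf n)\}$. This judgment is valid: on three points let one individual run through $\mathsf g,\mathsf o,\mathsf n$ and let everybody else keep type $\mathsf g$ or $\mathsf n$; this one segment realizes all three pairs. The only terminal class is $\{\mathsf n\}$, and individuals of type $\mathsf g$ can be moved into it.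

**Definition (admissible types).** A type $s$ is admissible for $\mathcal T$ if for all $\Diamond\psi\in\Sigma$: ($\psi\in s$ or $\Diamond\psi\in s$) implies $\psi\in\Phi_{\mathcal T}$; and $\psi\in\Psi_{\mathcal T}$ implies ($\psi\in s$ or $\Diamond\psi\in s$).

An admissible type is one that an individual may take at the limit, after $\omega$ many loops spent finally in $\mathcal T$: nothing unpromised appears, and the open promises are kept or renewed.

**The two $\omega$-rules.**

- $\omega$-End: from $\omega$-data with $\Psi_{\mathcal T}=\emptyset$ for all terminal $\mathcal T$ infer $\vdash C$.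
- $\omega$-Lim: from $\omega$-data, a state $c'$, and for every terminal class a nonempty set $\mathrm{Fate}(\mathcal T)$ of types admissible for $\mathcal T$, infer $C\to_Pc'$, where
$$P=\{(t,s):t\in Q,\ s\in\mathrm{Fate}(\mathcal T)\text{ for some terminal }\mathcal T\text{ with }R[t]\cap\mathcal T\ne\emptyset\},$$
provided (A1) and (A2) hold.

(A1) Each $\mathcal T$ with $k_{\mathcal T}=\infty$ has some $s_{\mathcal T}\in\mathrm{Fate}(\mathcal T)$ with $c'(s_{\mathcal T})=\infty$.

(A2) For all terminal $\mathcal T_0$ and $s_0\in\mathrm{Fate}(\mathcal T_0)$ there are $n(\mathcal T,s)\in\mathbb N$ (for $k_{\mathcal T}<\infty$, $s\in\mathrm{Fate}(\mathcal T)$) with $\sum_sn(\mathcal T,s)=k_{\mathcal T}$, with $n(\mathcal T_0,s_0)\ge1$ if $k_{\mathcal T_0}<\infty$, and with $\sum_{\mathcal T}n(\mathcal T,s)+\varepsilon(s)\le c'(s)$ for all $s$, where $\varepsilon(s)=1$ if $k_{\mathcal T_0}=\infty$ and $s=s_0$, and $\varepsilon(s)=0$ otherwise.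

The counts in (A1) and (A2) say that the individuals fit into $c'$: nobody dies at the limit. The pair $(\mathcal T_0,s_0)$ is a fate that is to be realized by a prescribed individual.

**Example A, continued.** Let $C=1\mathsf g$, $R=\{(\mathsf g,\mathsf g)\}$. The only terminal class is $\mathcal T=\{\mathsf g\}$, with $\Phi_{\mathcal T}=\{p\}$. If $J=\emptyset$, then $\Psi_{\mathcal T}=\{p\}$, $\omega$-End does not apply, and the admissible types are $\mathsf o,\mathsf g,\mathsf h$. If instead $J$ contains the pair $1\mathsf g\to_{\{(\mathsf g,\mathsf h)\}}1\mathsf h$, $1\mathsf h\to_{\{(\mathsf h,\mathsf g)\}}1\mathsf g$ (both by Step), then $\mathrm{Rec}_{\mathcal T}=\{p\}$ and $\Psi_{\mathcal T}=\emptyset$. Now $\omega$-End gives $\vdash1\mathsf g$ (the individual has $p$ infinitely often), and all four types are admissible, including $\mathsf n$, as for the one individual of the model of $\lambda$ in Section 3. With $2\mathsf g,2\mathsf h$ in place of $1\mathsf g,1\mathsf h$, the state $c'=1\mathsf o+1\mathsf n$ is allowed with $\mathrm{Fate}(\mathcal T)=\{\mathsf o,\mathsf n\}$ and $n(\mathcal T,\mathsf o)=n(\mathcal T,\mathsf n)=1$; the state $1\mathsf n$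 is not, since two individuals do not fit. With $\infty\mathsf g,\infty\mathsf h$, the state $1\mathsf o+\infty\mathsf n$ is allowed with $s_{\mathcal T}=\mathsf n$; for the fate $\mathsf o$ the requirement is $\varepsilon(\mathsf o)=1\le1$.

**Effectiveness.** Derivations are written down with their witnesses: the matrices $M$ in Step (finite tables over $\hat{\mathbb N}$), and the sets $\mathrm{Fate}(\mathcal T)$, types $s_{\mathcal T}$ and numbers $n(\mathcal T,s)$ in $\omega$-Lim. With these given, all side conditions are finite checks: sums and comparisons in $\hat{\mathbb N}$ and finite relations. So it is decidable whether a finite object is a derivation, and the set of derivable judgments is r.e., uniformly in $\varphi$.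

## 8. Derivable judgments are valid

**Proposition 4 (soundness).** Derivable judgments are valid.

*Proof.* By induction on derivations. Lemma 3 covers the seven rules. Assume that the judgments in some $\omega$-data are valid.

**Part 1 (building blocks).** The purpose is to say what can be controlled. We build segments $I_0,I_1,\dots$ from $C$ to $C$ and glue them successively, with base points $d_0<d_1<\cdots$; $I_k$ runs from $d_k$ to $d_{k+1}$. Each $I_k$ is either a segment witnessing $C\to_RC$, or a gluing of segments witnessing $C\to_{P_j}F_j$ and $F_j\to_{P'_j}C$ for some $j$. As $P_j'\circ P_j\subseteq R$, all transitions from $d_k$ to $d_{k+1}$ lie in $R$. By validity and the freedom in gluing, at each stage $k$ we can choose one element $x\in D_{d_k}$, of type $t$ say, and make it follow any chosen edge $(t,t')\in R$; or, for any chosen $j$ and $(t,s)\in P_j$, make it have type $s$ at the middle point of $I_k$, where the two segments are glued.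

**Part 2 (terminal classes are traps).** The purpose is to see how individuals distribute over terminal classes.

(a) Once an element has at a base point a type in a terminal class $\mathcal T$, it has types in $\mathcal T$ at all later base points, as $\mathcal T$ is closed under $R$.

(b) If $k_{\mathcal T}<\infty$, the set of elements with type in $\mathcal T$ is the same at all $d_k$: those at $d_k$ stay by (a), and there are exactly $k_{\mathcal T}$ of them at $d_k$ and at $d_{k+1}$. Moreover no $t\in Q\setminus\mathcal T$ has $R[t]\cap\mathcal T\ne\emptyset$: otherwise, for $(t,t')\in R$ with $t'\in\mathcal T$, a segment from $C$ to $C$ with $(t,t')\in\mathrm{Tr}\subseteq R$ would have at its end at least $k_{\mathcal T}+1$ elements with type in $\mathcal T$.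

**Part 3 (the schedule).** The purpose is to bring every individual into a terminal class and then keep its recurrent promises infinitely often. The choice of $I_0$ is left open for now. Every element of the construction lies in some $D_{d_k}$. Let $E=\{\psi:\Diamond\psi\in\Sigma\}\cup\{\star\}$ with $\star$ a dummy. When $D_{d_{2i+1}}$ is known, fix an infinite list, with repetitions, of $D_{d_{2i+1}}\times E$. Fix a map $m\mapsto(i,n)$ taking each value infinitely often; attach to $m$ the $n$-th entry of the $i$-th list if $i\le m$, and the $0$-th entry of the $0$-th list otherwise. So a pair $(x,\psi)$ with $x\in D_{d_{2m+1}}$ is attached to each $m$, and each pair $(x,\psi)$ with $x\in\bigcup_kD_{d_k}$, $\psi\in E$ is attached to infinitely many $m$. At stages $2m+1$ and $2m+2$ let $(x,\psi)$ be the pair attached to $m$ and $t_1$ the type of $x$ at $d_{2m+1}$.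

- If $t_1$ is in no terminal class, let $I_{2m+1}$ move $x$ along an edge of $R$ into a terminal class (one is included in $R[t_1]$), and let $I_{2m+2}$ be any segment witnessing $C\to_RC$.
- If $t_1\in\mathcal T$ with $\mathcal T$ terminal and $\psi\in\mathrm{Rec}_{\mathcal T}$, choose $j$ and $(t,s)\in P_j$ with $t\in\mathcal T$, $\psi\in s$. As $R[t_1]=\mathcal T$, let $I_{2m+1}$ move $x$ along $(t_1,t)\in R$, and let $I_{2m+2}$ be a gluing for $j$ in which $x$ has type $s$ at the middle point.
- Otherwise let both be any segments witnessing $C\to_RC$.

Consequently: (c) each element $x$ eventually has, at base points, types in one terminal class, denoted $\mathcal T(x)$; (d) for each $x$ and $\psi\in\mathrm{Rec}_{\mathcal T(x)}$, $\psi\in\tau_u(x)$ for cofinally many $u$.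

**Part 4 (what can go wrong).** The purpose is to show that only promises in $\Psi_{\mathcal T}$ can stay unkept. Let $W$ be the union of all $I_k$. Each initial part from $d_0$ to $d_k$, $k\ge1$, is a segment.

**(6)** *If $\Diamond\psi\in\tau_u(x)$ and $\psi\notin\tau_v(x)$ for all $v>u$ in $W$, then $\psi\in\Psi_{\mathcal T(x)}$.*

Indeed, for each $d_k>u$ the condition of the initial segment up to $d_k$ gives $\Diamond\psi\in\tau_{d_k}(x)$. For large $k$ this type is in $\mathcal T(x)$, so $\psi\in\Phi_{\mathcal T(x)}$. By (d), $\psi\notin\mathrm{Rec}_{\mathcal T(x)}$.

**Part 5 ($\omega$-End).** Let $I_0$ be any segment witnessing $C\to_RC$. The implication from right to left in (M2) holds by (1), applied in a long enough initial segment. If the other one failed for $\Diamond\psi\in\tau_u(x)$, then $\psi\in\Psi_{\mathcal T(x)}=\emptyset$ by (6), which is impossible. So $W$ is a model with initial state $C$.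

**Part 6 ($\omega$-Lim: assigning fates).** Let $(t_0,s_0)\in P$, say $s_0\in\mathrm{Fate}(\mathcal T_0)$ and $R[t_0]\cap\mathcal T_0\ne\emptyset$. We need a segment from $C$ to $c'$ realizing $(t_0,s_0)$ with all transitions in $P$. By (b), $t_0\in\mathcal T_0$ if $k_{\mathcal T_0}<\infty$. Choose $x_0\in D_{d_0}$ of type $t_0$, and let $I_0$ move $x_0$ into $\mathcal T_0$, so $\mathcal T(x_0)=\mathcal T_0$. Take numbers $n(\cdot,\cdot)$ from (A2) for $(\mathcal T_0,s_0)$. Assign to each $x\in\bigcup_kD_{d_k}$ a fate $s(x)\in\mathrm{Fate}(\mathcal T(x))$:

- if $k_{\mathcal T(x)}=\infty$, put $s(x)=s_{\mathcal T(x)}$, except that $s(x_0)=s_0$ if $k_{\mathcal T_0}=\infty$;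
- if $k_{\mathcal T}<\infty$, then by (b) exactly $k_{\mathcal T}$ elements have $\mathcal T(x)=\mathcal T$; distribute fates among them according to $n(\mathcal T,\cdot)$, with $s(x_0)=s_0$ if $\mathcal T=\mathcal T_0$, which is possible since $n(\mathcal T_0,s_0)\ge1$.

At most $c'(s)$ elements get fate $s$. This is clear if $c'(s)=\infty$. If $c'(s)<\infty$, then $s\ne s_{\mathcal T}$ for all $\mathcal T$ with $k_{\mathcal T}=\infty$, so the number is $\sum_{\mathcal T}n(\mathcal T,s)+\varepsilon(s)\le c'(s)$. Put a new greatest point $b$ on top of $W$, let $\tau_b(x)=s(x)$, and let elements be born at $b$ to make the state at $b$ equal to $c'$.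

**Part 7 ($\omega$-Lim: the segment condition).** The purpose is to check the condition at $u<b$. If $\psi\in\tau_v(x)$ with $v\in(u,b)$, then $\Diamond\psi\in\tau_u(x)$ by (1) for an initial segment. If $\psi\in s(x)$ or $\Diamond\psi\in s(x)$, then $\psi\in\Phi_{\mathcal T(x)}$ by admissibility, so $\Diamond\psi\in\tau_{d_k}(x)$ for large $k$, hence $\Diamond\psi\in\tau_u(x)$ by (1). Conversely, if $\Diamond\psi\in\tau_u(x)$ and $\psi\notin\tau_v(x)$ for all $v\in(u,b)$, then $\psi\in\Psi_{\mathcal T(x)}$ by (6), so $\psi\in s(x)$ or $\Diamond\psi\in s(x)$ by admissibility.

Finally, if $x\in D_{d_0}$ has type $t$, then by transitivity of $R$ its later base types lie in $R[t]$, so $R[t]\cap\mathcal T(x)\ne\emptyset$ and $(t,s(x))\in P$. The pair $(t_0,s_0)$ is realized by $x_0$. $\square$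

By Proposition 4, (5) applies to all derivable judgments; we use this tacitly.

## 9. Every initial state is derivable

**Proposition 5 (completeness).** If $c\in\mathrm{Sat}$, then $\vdash c$ is derivable.

The direct approach is to walk along a given model, deriving a judgment from each point to the next. It fails at the first move. Take times $a<\cdots<u_2<u_1<u_0$ (a least point followed by a descending sequence), constant domain $\mathbb N$, and, in Example A, let individual $n$ have $p$ exactly at $u_n$. At $a$ everybody has type $\mathsf g$. At $u_i$ the individuals $n<i$ have type $\mathsf g$, individual $i$ has $\mathsf o$, and those with $n>i$ have $\mathsf n$. There is no next time after $a$. Nor is passing from $a$ to any $u_i$ a Step, since $\mathsf g\blacktriangleright\mathsf n$ fails and this is the transition of every $n>i$. But each fixed individual has $\mathsf g\blacktriangleright\tau_{u_i}(n)$ for large $i$, and $c_{u_i}=i\,\mathsf g+1\mathsf o+\infty\mathsf n$ increases to $c'=\infty\mathsf g+1\mathsf o+\infty\mathsf n$, which is in $\mathrm{Sat}$ by Lemma 2(ii). Now Step does derive $\infty\mathsf g\to_{\{(\mathsf g,\mathsf g)\}}c'$. The state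 $c'$ occurs at none of the times $u_i$, and it does not have to. So we abandon the model after each move, keep only a maximal state above the one reached, and continue from there with a new model. As $\mathrm{Max}$ is finite, we walk in a finite graph.

A coinitial sequence in $Y$ is a nonincreasing sequence in $Y$ that eventually gets below or equal to each element of $Y$. Every nonempty countable linear order $Y$ has one: enumerate $Y$ as $y_0,y_1,\dots$ (with repetitions if necessary) and take $\min(y_0,\dots,y_i)$.

*Proof of Proposition 5.*

**Part 1 (a finite graph).** By Lemma 2(iii) and Down it suffices to derive $\vdash C$ for $C\in\mathrm{Max}$. Let $B$ be the set of $C\in\mathrm{Max}$ with $\vdash C$ not derivable, and suppose $B\ne\emptyset$. For $C,C'\in\mathrm{Max}$ write $C\rightsquigarrow C'$ if $C\to_PC'$ is derivable for some $P$. By Comp, $\rightsquigarrow$ is transitive. By Next, $C\in B$ and $C\rightsquigarrow C'$ imply $C'\in B$.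

**Part 2 (leaving the first point).** The purpose is to show that $\rightsquigarrow$ has no dead ends in $B$.

**Claim 1.** Each $C\in B$ has some $C'\in\mathrm{Max}$ with $C\rightsquigarrow C'$.

Take a model with initial state $C$ and least point $a$. If $W=\{a\}$, then no type in $\mathrm{supp}\,C$ makes a promise, and End derives $\vdash C$, a contradiction. Otherwise let $u_0\ge u_1\ge\cdots$ be coinitial in $W\setminus\{a\}$. For each $x\in D_a$ we have $\tau_a(x)\blacktriangleright\tau_{u_i}(x)$ for all large $i$: if $\Diamond\psi\in\tau_a(x)$, pick $v>a$ with $\psi\in\tau_v(x)$; once $u_i\le v$, either $u_i=v$ and $\psi\in\tau_{u_i}(x)$, or $u_i<v$ and $\Diamond\psi\in\tau_{u_i}(x)$ by (1). As $\Sigma$ is finite, this holds for all such $\psi$ at once for large $i$. The other direction of $\blacktriangleright$ always holds by (1). Pass to a subsequence such that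

- $c_{u_i}$ is nondecreasing; its supremum $c'$ is in $\mathrm{Sat}$ by (4) and Lemma 2(ii);
- for each of the finitely many $x\in D_a$ whose type $t$ has $C(t)<\infty$, $\tau_{u_i}(x)$ is constant and $\tau_a(x)\blacktriangleright\tau_{u_i}(x)$;
- for each $t$ with $C(t)=\infty$ there is $s_t$ with $t\blacktriangleright s_t$ and $|\{x\in D_a:\tau_a(x)=t,\ \tau_{u_i}(x)=s_t\}|\to\infty$, so $c'(s_t)=\infty$.

For the third item: the number of $x$ of type $t$ with $t\blacktriangleright\tau_{u_i}(x)$ tends to $\infty$, since any given $n$ such $x$ are eventually all counted. For each large $i$ take the $s$ with $t\blacktriangleright s$ that is most frequent among these $x$; its frequency is at least a $1/|T|$ share. Pass to a subsequence on which it is constant.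

Let $M(t,s)=|\{x\in D_a:\tau_a(x)=t,\ \tau_{u_i}(x)=s\}|$ if $C(t)<\infty$, let $M(t,s_t)=\infty$ if $C(t)=\infty$, and let $M=0$ otherwise. The row sums are $C$. The column sums are $\le c'$: if $c'(s)<\infty$, then $s\ne s_t$ for all $t$ with $C(t)=\infty$, so the column sum at $s$ counts distinct elements of $D_{u_i}$ of type $s$ at $u_i$ and is $\le c_{u_i}(s)\le c'(s)$. So Step, with this $M$ for every pair, derives $C\to_{\mathrm{supp}\,M}c'$. Apply Up to some $C'\in\mathrm{Max}$ with $C'\ge c'$. This proves Claim 1.

**Part 3 (a state with inescapable return).** The purpose is to choose $C$ so that every excursion can be closed to a loop. For $C\in B$ let $N(C)=\{C':C\rightsquigarrow C'\}$, a nonempty subset of $B$. Choose $C_1\in B$ with $N(C_1)$ of least size, and $C\in N(C_1)$. By transitivity $N(C')\subseteq N(C_1)$ for every $C'\in N(C_1)$, so equality holds. Hence $N(C)=N(C_1)\ni C$, and every $C'\in N(C)$ has $N(C')=N(C_1)\ni C$. So we have $C\in B$ with $C\rightsquigarrow C$, such that $C\rightsquigarrow C'$ always implies $C'\rightsquigarrow C$. Fix it.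

**Part 4 (the richest $\omega$-data at $C$).** Let $R$ be the union of all $P$ with $C\to_PC$ derivable; there are finitely many such $P$. By Union, $C\to_RC$ is derivable, and $R\circ R\subseteq R$ by Comp. For each terminal class $\mathcal T$ of $R$ and each $\psi\in\Phi_{\mathcal T}$ for which there exist derivable $C\to_PF$, $F\to_{P'}C$ and $(t,s)\in P$ with $t\in\mathcal T$, $\psi\in s$, include one such pair in $J$; then $P'\circ P\subseteq R$ by Comp. This is $\omega$-data, and by construction:

**(7)** *If $C\to_PF$ and $F\to_{P'}C$ are derivable, $(t,s)\in P$, $t\in\mathcal T$ and $\psi\in s\cap\Phi_{\mathcal T}$, then $\psi\in\mathrm{Rec}_{\mathcal T}$.*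

Since $\vdash C$ is not derivable, $\omega$-End does not apply, so $\Psi_{\mathcal T}\ne\emptyset$ for some terminal $\mathcal T$. We shall contradict (7) by reaching, from $C$, a state where a promise in some $\Psi_{\mathcal T}$ is kept.

**Part 5 (the earliest times at which open promises are kept).** Take a model with initial state $C$ and least point $a$. Let $X$ be the set of $x\in D_a$ with $\tau_a(x)$ in a terminal class, denoted $\mathcal T(x)$. Exactly $k_{\mathcal T}$ elements of $X$ have $\mathcal T(x)=\mathcal T$. For $x\in X$ let
$$\mathrm{Ev}(x)=\{u>a:\tau_u(x)\cap\Psi_{\mathcal T(x)}\ne\emptyset\},\qquad\mathrm{Ev}=\bigcup_{x\in X}\mathrm{Ev}(x).$$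
For $x\in X$ and $\psi\in\Psi_{\mathcal T(x)}\subseteq\tau_a(x)^\Diamond$ fix, by (M2), some $v_\psi(x)>a$ with $\psi\in\tau_{v_\psi(x)}(x)$; so $v_\psi(x)\in\mathrm{Ev}(x)$. Hence $\mathrm{Ev}\ne\emptyset$. For $x\in X$:

**(8)** *If $a<u\le v_\psi(x)$ for all $\psi\in\Psi_{\mathcal T(x)}$, then $\tau_u(x)$ is admissible for $\mathcal T(x)$.*

Indeed, for $\psi\in\Psi_{\mathcal T(x)}$ we have $\psi\in\tau_u(x)$ if $u=v_\psi(x)$, and $\Diamond\psi\in\tau_u(x)$ if $u<v_\psi(x)$. The other condition holds by (1), since $u>a$ and $\tau_a(x)^\Diamond=\Phi_{\mathcal T(x)}$.

Note why $\omega$-Lim rather than Step will be used: promises in $\mathrm{Rec}_{\mathcal T(x)}$ may have been kept strictly between $a$ and $u$ and dropped, so $\tau_a(x)\blacktriangleright\tau_u(x)$ need not hold. Admissibility asks only about $\Psi_{\mathcal T(x)}$; the recurrent promises are kept during the $\omega$ loops before the limit. Individuals of $D_a$ outside $X$ need no attention, because the construction behind $\omega$-Lim moves their counterparts into terminal classes.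

Let $w_0\ge w_1\ge\cdots$ be coinitial in $\mathrm{Ev}$. For each $i$ choose $x_i\in X$ with $w_i\in\mathrm{Ev}(x_i)$, and let
$$u_i=\min\big(\{w_i\}\cup\{v_\psi(x_i):\psi\in\Psi_{\mathcal T(x_i)}\}\big)\in\mathrm{Ev}(x_i).$$
By (8), $\tau_{u_i}(x_i)$ is admissible for $\mathcal T(x_i)$; as $u_i\in\mathrm{Ev}(x_i)$, it contains some $\psi_i\in\Psi_{\mathcal T(x_i)}$. As $u_i\le w_i$, for each $v\in\mathrm{Ev}$ we have $u_i\le v$ for all large $i$. Applying this to the finitely many $v_\psi(x)$, (8) shows that for each $x\in X$, $\tau_{u_i}(x)$ is admissible for $\mathcal T(x)$ for all large $i$.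

**Part 6 (a target state and fates).** The purpose is to extract the ingredients of $\omega$-Lim. Pass to a subsequence such that

- $\psi_i=\psi$, $\mathcal T(x_i)=\mathcal T_0$, $\tau_{u_i}(x_i)=s_0$ are constant, and, if $k_{\mathcal T_0}<\infty$, also $x_i$ is constant;
- for the finitely many $x\in X$ with $k_{\mathcal T(x)}<\infty$, $\tau_{u_i}(x)$ is constant and admissible for $\mathcal T(x)$; put $n(\mathcal T,s)=|\{x\in X:\mathcal T(x)=\mathcal T,\ \tau_{u_i}(x)=s\}|$ when $k_{\mathcal T}<\infty$;
- for each $\mathcal T$ with $k_{\mathcal T}=\infty$ there is $s_{\mathcal T}$ admissible for $\mathcal T$ such that $|\{x\in X:\mathcal T(x)=\mathcal T,\ \tau_{u_i}(x)=s_{\mathcal T}\}|\to\infty$ (by the most-frequent-type argument of Claim 1, since each such $x$ eventually has an admissible type);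
- $c_{u_i}$ is nondecreasing, with supremum $c'$, which is in $\mathrm{Sat}$ by (4) and Lemma 2(ii).

Let $\mathrm{Fate}(\mathcal T)=\{s:n(\mathcal T,s)>0\}$ if $k_{\mathcal T}<\infty$. If $k_{\mathcal T}=\infty$, let $\mathrm{Fate}(\mathcal T)=\{s_{\mathcal T}\}$, with $s_0$ added if $\mathcal T=\mathcal T_0$. These are nonempty sets of admissible types, and $s_0\in\mathrm{Fate}(\mathcal T_0)$; if $k_{\mathcal T_0}<\infty$, the constant $x_i$ shows $n(\mathcal T_0,s_0)\ge1$.

(A1) holds: the counts of type $s_{\mathcal T}$ at $u_i$ tend to $\infty$, so $c'(s_{\mathcal T})=\infty$. (A2) holds with the above $n$ for every pair $(\mathcal T_*,s_*)$ with $s_*\in\mathrm{Fate}(\mathcal T_*)$, in place of the pair called $(\mathcal T_0,s_0)$ in (A2):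

- $\sum_sn(\mathcal T,s)=k_{\mathcal T}$, and $n(\mathcal T_*,s_*)\ge1$ if $k_{\mathcal T_*}<\infty$, by definition of $\mathrm{Fate}$;
- $\sum_{\mathcal T}n(\mathcal T,s)\le c_{u_i}(s)\le c'(s)$, since distinct elements of $X\subseteq D_a\subseteq D_{u_i}$ are counted;
- if $k_{\mathcal T_*}=\infty$ and $s_*=s_{\mathcal T_*}$, the extra $\varepsilon(s_*)=1$ is harmless, as $c'(s_{\mathcal T_*})=\infty$;
- if $\mathcal T_*=\mathcal T_0$, $k_{\mathcal T_0}=\infty$ and $s_*=s_0$, the extra $\varepsilon(s_0)=1$ is accounted for by $x_i$, which has type $s_0$ at $u_i$ and is not among the elements counted by $n$; so $\sum_{\mathcal T}n(\mathcal T,s_0)+1\le c_{u_i}(s_0)\le c'(s_0)$.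

**Part 7 (the contradiction).** So $\omega$-Lim derives $C\to_Pc'$, and $\mathcal T_0\times\{s_0\}\subseteq P$ because $R[t]=\mathcal T_0$ for $t\in\mathcal T_0$. Choose $C'\in\mathrm{Max}$ with $C'\ge c'$; Up derives $C\to_PC'$. So $C\rightsquigarrow C'$, hence $C'\rightsquigarrow C$ by the choice of $C$; that is, $C'\to_{P'}C$ is derivable for some $P'$. Apply (7) with $F=C'$, $(t,s_0)\in P$ for some $t\in\mathcal T_0$, and $\psi\in s_0\cap\Phi_{\mathcal T_0}$. This gives $\psi\in\mathrm{Rec}_{\mathcal T_0}$, contradicting $\psi\in\Psi_{\mathcal T_0}$. $\square$

## 10. Two enumerations decide the logic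

*Proof of Theorem 1.* By (2) and Propositions 4 and 5, $\varphi$ is satisfiable iff some $\vdash c$ with $c(t)>0$ and $\varphi\in t$ for some $t$ is derivable. By the effectiveness remark in Section 7, the set of satisfiable formulas is r.e. By (3), so is the set of unsatisfiable formulas. Hence satisfiability is decidable, and so is membership in $\mathbf{K4.3}^{\text{exp}}\mathbf{Diff}$, since $\chi$ belongs to it iff $\neg\chi$ is unsatisfiable. $\blacksquare$

## 11. Ordinals below $\omega^\omega$ suffice

*Proof of Theorem 2(1).* **Part 1 (order types in the soundness proof).** We claim, by induction on derivations: for every derivable $c\to_Pc'$ there is $k$ such that each $p\in P$ is witnessed by a well-ordered segment of order type $<\omega^k$; and for every derivable $\vdash c$ there is a model with initial state $c$ on an ordinal $<\omega^\omega$. We read this off the proofs of Lemma 3 and Proposition 4. Step gives order type $2$ and End gives $1$. Comp and Next glue two structures, and $\omega^k$ and $\omega^\omega$ are closed under addition. Up and Down only add elements at the last point or delete elements at the first, and Union uses the given segments,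 with the larger of the two bounds. In the $\omega$-rules each $I_i$ is composed of one or two witnesses for finitely many premises, so all $I_i$ have order type $<\omega^k$ for a common $k$. All finite concatenations then have order type $<\omega^k$, and the union has order type $\le\omega^k$. For $\omega$-Lim one point is added, giving at most $\omega^k+1<\omega^{k+1}$.

**Part 2 (conclusion).** With Proposition 5 and (2), every satisfiable formula is satisfied over some $\langle\alpha,<\rangle$, $0<\alpha<\omega^\omega$, with countably many elements. These can be placed inside $\langle\omega,\ne\rangle$, as the $D_w$ are arbitrary expanding subsets. So a formula outside $\mathbf{K4.3}^{\text{exp}}\mathbf{Diff}$ is refuted in one of these products, which are themselves among the frames defining the logic; this is the first claim. For $\mathcal K$ as stated, the logic lies between $\mathbf{K4.3}^{\text{exp}}\mathbf{Diff}$ and the logic of the products of the $\langle\alpha,<\rangle$ with $\langle\omega,\ne\rangle$, and these two coincide. $\blacksquare$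

## 12. Formulas that force order type above $\omega^k$

*Proof of Theorem 2(2).* We iterate the formula $\lambda$ of Section 3. In the component $\{x_0\}\cup S[x_0]$ of the root element $x_0$, any two distinct elements are $S$-related (Part 1 of Lemma 1), and $x_0$ lives at all times from the root on. So there $\mathsf A$ and $\mathsf E$ quantify over all members of the component in the current domain. Let $l_0=\top$. Let $\chi_k$ say $\neg l_1\wedge\neg l_k\wedge\Diamond l_k$ at the root, and that at the root's time and all later times (prefix $\mathsf A(\cdot)\wedge\Box_0\mathsf A(\cdot)$, evaluated at the root) the following hold for $1\le j\le k$: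

- (a) $(l_j\to\mathsf Al_j)\wedge(l_j\to l_{j-1})$;
- (b) $\neg l_j\to\mathsf E\Diamond p_j$;
- (c) $p_j\to l_{j-1}$;
- (d) $l_j\to\neg p_j\wedge\neg\Diamond p_j$;
- (e) $l_1\to\mathsf E(e\wedge\Diamond r)$, $\ e\to\Box_0\neg e$, $\ l_1\wedge\Diamond r\to e$, $\ r\to\neg l_1$.

By (a), $l_j$ is a property of times.

**Part 1 (every model over an ordinal $\alpha$ has $\alpha>\omega^k$).** We may restrict to the root's component and to times from the root on; the latter have order type at most $\alpha$.

First, between any two $l_1$-times $u<u'$ there is a $\neg l_1$-time. By (e) some $x$ has $e\wedge\Diamond r$ at $u$. At $u'$ it has $\neg e$, hence $\neg\Diamond r$. So $r$ holds of $x$ at some time in $(u,u']$, which is a $\neg l_1$-time and so is not $u'$.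

Claim, for $1\le j\le k$: if $v<w$ and $l_j$ holds at $w$ and nowhere in $[v,w)$, then $[v,w)$ has order type $\ge\omega^j$. We use induction on $j$. For every $u\in[v,w)$, (b) gives an element with $\Diamond p_j$ at $u$, which by (d) has neither $p_j$ nor $\Diamond p_j$ at $w$. So $p_j$ holds of it somewhere in $(u,w)$, at an $l_{j-1}$-time by (c). Thus $l_{j-1}$-times are cofinal in $[v,w)$, which has no last element. For $j=1$ this gives order type $\ge\omega$. For $j>1$ take $l_{j-1}$-times $u_1<u_2<\cdots$ in $[v,w)$, which are $l_1$-times by (a), and $\neg l_1$-times $v_i\in(u_i,u_{i+1})$. If $u'_i$ is the least $l_{j-1}$-time above $v_i$, then $u_i'\le u_{i+1}$, and $[v_i,u'_i)$ contains no $l_{j-1}$-time, as $\neg l_1$ implies $\neg l_{j-1}$ at $v_i$. So it has type $\ge\omega^{j-1}$ by induction. These intervals are disjoint and successive in $[v,w)$, so $[v,w)$ has type $\ge\omega^{j-1}\cdot\omega=\omega^j$.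

The root satisfies $\neg l_k$, and there is a least later $l_k$-time $w$. By the claim the times before $w$ have type $\ge\omega^k$, and $w$ comes after them, so $\alpha>\omega^k$.

**Part 2 ($\chi_k$ is satisfiable over $\omega^{k+1}$).** Let $l_j$ ($1\le j\le k$) hold at $\beta$, for all elements, iff $\beta=\omega^j\gamma$ with $\gamma\ge1$. For $\beta$ with $\neg l_j$ let an element $y_{\beta,j}$ be born at $\beta$, having $p_j$ exactly at the least $\delta>\beta$ at which $l_{j-1}$ holds. For every $\beta$ with $l_1$ let $z_\beta$ be born at $\beta$, having $e$ exactly at $\beta$ and $r$ exactly at $\beta+1$. The relation on elements is $\ne$. To locate $\delta$, write $\beta=\omega^j\gamma+\omega^{j-1}n+\rho$ with $n<\omega$, $\rho<\omega^{j-1}$. The next multiple of $\omega^{j-1}$ above $\beta$ is $\omega^j\gamma+\omega^{j-1}(n+1)$, so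
$$\delta=\omega^j\gamma+\omega^{j-1}(n+1)<\omega^j(\gamma+1).$$
As $j\le k$ and $\beta<\omega^{k+1}=\omega^j\omega^{k+1-j}$, we have $\gamma+1<\omega^{k+1-j}$, so $\delta<\omega^{k+1}$ exists, and it lies before the first $l_j$-time above $\beta$, which is $\omega^j(\gamma+1)$.

(a) holds since $\omega^j\gamma=\omega^{j-1}(\omega\gamma)$. (b) and (c) hold by the choice of $y_{\beta,j}$ and $\delta$. (d): at an $l_j$-time every living $y_{\beta,j}$ was born strictly earlier, as $\neg l_j$ holds at $\beta$; hence its $p_j$-time is in the past, and no other elements ever have $p_j$. (e): at an $l_1$-time $\beta$ the element $z_\beta$ has $e\wedge\Diamond r$; $e$ holds once per element; while alive, $z_\beta$ satisfies $\Diamond r$ only at $\beta$, where it satisfies $e$; and $\beta+1$ is a $\neg l_1$-time. The root is $(0,y_{0,1})$: $0$ is a $\neg l_j$-time for all $j\ge1$, and $l_k$ holds at $\omega^k$. $\blacksquare$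

## 13. Counting modalities, serial frames, reflexive frames

*Proof of Theorem 2(3).* Interpret $\mathsf E_n\psi$ at $(w,x)$ as "at least $n$ elements $y\in D_w$ satisfy $\psi$", over expanding domains $D_w$ along transitive weakly connected $(W,R)$, with $\Diamond_1$ as "some other element". The time part of the proof of Lemma 1 leaves the elements unchanged: it maps the points over $i$ bijectively to those over $g(i)$, so it respects $\mathsf E_n$. Hence we may assume that $(W,<)$ is a strict linear order with least element. In the definition of state add: for $t\in\mathrm{supp}\,c$ and $\mathsf E_n\psi\in\Sigma$,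
$$\mathsf E_n\psi\in t\iff\sum_{t'\ni\psi}c(t')\ge n.$$
Being a state now depends only on $\min(c,N)$, where $N\ge2$ exceeds all $n$ with $\mathsf E_n$ occurring in $\Sigma$. So (M1) is still first-order, and the supremum of a nondecreasing sequence of states is a state; this is Lemma 2(ii) with $N$ in place of $2$. In the induction for (2), the case $\mathsf E_n\psi$ holds by (M1). Nothing else about the internal definition of states is used in Sections 4–10, so the proof of Theorem 1 applies. $\blacksquare$

*Proof of Theorem 2(4).* **Serial frames.** $\varphi$ is satisfiable in an expanding product with a serial, transitive, weakly connected first component iff $\varphi\wedge\Diamond_0\top\wedge\Box_0\Diamond_0\top$ is satisfiable in the sense of Theorem 1. From left to right, in a serial first component each $w$ has some $v$ with $wRv$, and $x\in D_w\subseteq D_v$, so $\Diamond_0\top$ holds everywhere. Conversely, let the latter formula hold at $(w_0,x_0)$. Each $v\in\{w_0\}\cup R[w_0]$ has $x_0\in D_v$ and $\Diamond_0\top$ true at $(v,x_0)$, so $v$ has an $R$-successor, which is in $R[w_0]$ by transitivity. Hence the generated frame on $\{w_0\}\cup R[w_0]$ is serial.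

**Reflexive frames.** Let $\varphi^+$ replace $\Diamond_0\psi$ by $\psi\vee\Diamond_0\psi$ throughout. On products with reflexive first component $\varphi^+\leftrightarrow\varphi$ is valid, so satisfiability of $\varphi$ over reflexive frames implies satisfiability of $\varphi^+$. Conversely, if $\varphi^+$ is satisfiable, then by Lemma 1 it is satisfied over a strict linear order. Then $\varphi$ is satisfied, with the same domains and valuation, over its reflexive closure, because $\Diamond_0\psi$ over $\le$ means $\psi\vee\Diamond_0\psi$ over $<$. The reflexive closure is reflexive, transitive and weakly connected, and the domains still expand along it.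

So both problems reduce to Theorem 1. $\blacksquare$
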